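# Interval maps with $h_{\rm top}(f)>h_{\rm loc}(f)$ and no measure of maximal entropy

## 1. Entropy above the small-scale entropy: definitions and three test maps

A continuous interval map can have finite topological entropy that no invariant measure attains. The simplest way for this to happen is that the entropy sits at smaller and smaller scales and slips away in the limit. So suppose that the entropy visible at arbitrarily small scales is strictly less than the total entropy. Does a measure of maximal entropy then exist? The answer that one would first guess is *yes*. In this section we make the question precise and test that guess.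

Let $f:X\to X$ be a continuous map of a compact metric space $(X,d)$. The $(\epsilon,n)$-ball around $x$ is
$$B(x,n,\epsilon)=\{y\in X:\ d(f^ky,f^kx)\le\epsilon\ \text{ for all }0\le k<n\},$$
and for $S\subset X$, $r(\epsilon,n,S)$ is the minimum number of $(\epsilon,n)$-balls whose union covers $S$. (Later the letter $r$ alone is a degree of smoothness. The covering number always carries its three arguments.)

**Definition (topological entropy).** $h_{\rm top}(f)=\lim_{\epsilon\to0}\limsup_{n\to\infty}\frac1n\log r(\epsilon,n,X)$.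

**Definition (local entropy).** For $\epsilon>0$ put
$$h_{\rm loc}(f,\epsilon)=\lim_{\delta\to0}\limsup_{n\to\infty}\frac1n\log\sup_{x\in X}r\big(\delta,n,B(x,n,\epsilon)\big),\qquad h_{\rm loc}(f)=\lim_{\epsilon\to0}h_{\rm loc}(f,\epsilon).$$

In words: take all orbits that an observer of precision $\epsilon$ cannot distinguish from the orbit of $x$, and count how many a much finer observer can distinguish. Since $r(\delta,n,B(x,n,\epsilon))\le r(\delta,n,X)$, we always have $h_{\rm loc}(f)\le h_{\rm top}(f)$.

**Definition (maximal measure).** For an invariant Borel probability measure $\mu$ and a countable measurable partition $\xi$, write $\xi^n=\bigvee_{k<n}f^{-k}\xi$, $H_\mu(\xi)=-\sum_{C\in\xi}\mu(C)\log\mu(C)$ and $h(\mu,f,\xi)=\lim_n\frac1nH_\mu(\xi^n)$ when $\xi$ is finite. The metric entropy $h(\mu,f)$ is the supremum of $h(\mu,f,\xi)$ over finite $\xi$. A *measure of maximal entropy* is an invariant $\mu$ with $h(\mu,f)=h_{\rm top}(f)$.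

**Conjecture.** If $f:[0,1]\to[0,1]$ is continuous and $h_{\rm top}(f)>h_{\rm loc}(f)$, then $f$ admits measures with maximal entropy.

This is the conjecture as we meet it in the source paper of the problem, "Large Entropy Implies Existence Of A Maximal Entropy Measure For Interval Maps". We use these textbook facts.

* **(T1)** $h_{\rm top}(f^k)=k\,h_{\rm top}(f)$, $h(\mu,f^k)=k\,h(\mu,f)$, and $h(\mu,f^k,\xi^k)=k\,h(\mu,f,\xi)$ for finite $\xi$.
* **(T2)** The variational principle: $h_{\rm top}(f)=\sup_\mu h(\mu,f)$.
* **(T3)** On $[0,1]$, $h(\mu,f)=\lim_i h(\mu,f,\mathcal B_i)$ if the $\mathcal B_i$ are finite partitions into intervals, each refining the previous one, with mesh tending to $0$.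
* **(T4)** If every atom of $\xi$ meets at most $K$ atoms of $\mathcal B$, then $H_\mu(\mathcal B)\le H_\mu(\xi)+\log K$.

One elementary lemma will do all the counting on the interval.

**Lemma A (cuts).** Let $Y\subset[0,1]$, let $\varphi_0,\dots,\varphi_{n-1}:Y\to[0,1]$ be weakly monotone, and let $\mathcal B$ be a partition of $[0,1]$ into $q$ intervals. Then $\bigvee_k\varphi_k^{-1}\mathcal B$ has at most $n(q-1)+1\le nq$ nonempty elements.

*Proof.* If $\varphi$ is weakly monotone and $B$ is an interval, then $\varphi^{-1}(B)$ is order-convex in $Y$: for $z_1<z_2<z_3$ in $Y$ the value $\varphi(z_2)$ lies between $\varphi(z_1)$ and $\varphi(z_3)$. So $\varphi_k^{-1}\mathcal B$ splits the ordered set $Y$ into at most $q$ consecutive pieces, that is, by at most $q-1$ cuts. The $n$ maps together make at most $n(q-1)$ cuts, hence at most $n(q-1)+1$ pieces. On each piece the element of $\mathcal B$ containing $\varphi_k$ is constant for every $k$. $\square$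

**First test: the identity.** Here $h_{\rm top}=h_{\rm loc}=0$. The hypothesis fails, and every measure is maximal. Nothing is contradicted.

**Second test: the tent map** $\Delta(x)=1-|1-2x|$. It is $2$-Lipschitz, so $h_{\rm top}(\Delta)\le\log2$. Lebesgue measure is invariant, and the partition $\{[0,\frac12),[\frac12,1]\}$ has $2^n$ atoms of length $2^{-n}$ at level $n$, so its entropy is $\log2$. Hence $h_{\rm top}(\Delta)=\log 2$, and it is attained.

We claim $h_{\rm loc}(\Delta)=0$. Fix an integer $L\ge1$ and $\epsilon\le2^{-L}/16$, and take $S=B(x,n,\epsilon)$. Call $k<n$ *critical* if $|\Delta^kx-\frac12|\le\epsilon$. At a non-critical time all $\Delta^ky$, $y\in S$, lie on the same side of $\frac12$ as $\Delta^kx$. At a critical time there are two sides to choose from. For a fixed choice of sides, all $\Delta^k$ with $k<n$ are monotone on the set of $y\in S$ that realize it, so Lemma A (with $\lceil1/\delta\rceil$ intervals of length at most $\delta$) cuts that set into at most $n\lceil1/\delta\rceil$ pieces, each inside one $(\delta,n)$-ball.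 Critical times are rare: if $k$ is critical, then $\Delta^{k+1}x\ge1-2\epsilon>\frac12+\epsilon$, and $\Delta^{k+2+j}x\le4\epsilon2^j$. A critical time $k+2+j$ needs $4\epsilon2^j\ge\frac12-\epsilon\ge\frac14$, so $2^j\ge\frac1{16\epsilon}\ge2^L$. Thus there are at most $n/L+1$ critical times, $r(\delta,n,S)\le2^{n/L+1}n\lceil1/\delta\rceil$, and $h_{\rm loc}(\Delta,\epsilon)\le\frac{\log2}L$. Let $L\to\infty$. The conjecture holds for $\Delta$.

**Third test: entropy escaping to a point.** For $1<\lambda\le3$ let $G_\lambda:[0,1]\to[0,1]$ be affine with slopes $\lambda,-\lambda,\lambda$ on consecutive intervals of lengths $\frac14(1+\frac1\lambda)$, $\frac12(1-\frac1\lambda)$, $\frac14(1+\frac1\lambda)$, with $G_\lambda(0)=0$. Then $G_\lambda(1)=1$, and the two turning values are $\frac{\lambda+1}4\le1$ and $\frac{3-\lambda}4\ge0$. A continuous piecewise affine map with slopes $\pm\lambda$, $\lambda\ge 1$, has entropy $\log\lambda$ (classical). Let $I_k=[2^{-k},2^{-k+1}]$, $k\ge1$, let $f|_{I_k}$ be the rescaled copy of $G_{\lambda_k}$ with $\lambda_k=3-\frac1k$,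 and let $f(0)=0$. Then:

* $f$ is continuous and $3$-Lipschitz, so $h_{\rm top}(f)\le\log3$. Since $h_{\rm top}(f|_{I_k})=\log\lambda_k$, we get $h_{\rm top}(f)=\log3$.
* An ergodic measure is carried by $\{0\}$ or by one $I_k$, so its entropy is at most $\log\lambda_k<\log3$. By ergodic decomposition $h(\mu,f)<\log3$ for every invariant $\mu$. There is no maximal measure.
* If $|I_k|\le\epsilon$ and $x\in I_k$, then $I_k\subset B(x,n,\epsilon)$ for all $n$. Hence $h_{\rm loc}(f,\epsilon)\ge\log\lambda_k$ for all large $k$, and $h_{\rm loc}(f)=\log3=h_{\rm top}(f)$.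

So when the maximal measure is missing here, the hypothesis is missing too. All three tests agree with the guess.

## 2. What a weak limit of measures keeps

The first approach of a sensible person is this: take invariant measures $\mu_i$ with $h(\mu_i,f)\to h_{\rm top}(f)$ and pass to a weak limit $\mu$. Let us see exactly how much survives.

**Lemma B.** Let $f:[0,1]\to[0,1]$ be continuous with $h_{\rm top}(f)<\infty$. If $\mu_i\to\mu$ weakly and $h(\mu_i,f)\to h_{\rm top}(f)$, then $h(\mu,f)\ge h_{\rm top}(f)-h_{\rm loc}(f)$.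

*Proof.* First we show that for every invariant $\nu$ and every finite partition $\xi$ into intervals of length at most $\epsilon$,
$$h(\nu,f)\le h(\nu,f,\xi)+h_{\rm loc}(f,\epsilon).\tag{1}$$
Fix $N\ge1$, a finite partition $\mathcal B$ of $[0,1]$ into nondegenerate intervals, and $\delta$ so small that all of them have length greater than $2\delta$. An interval of length $2\delta$ meets at most two of them. A nonempty atom of $\xi^{Nn}$ lies in $B(x,Nn,\epsilon)$ for any of its points $x$, hence in at most $\sup_xr(\delta,Nn,B(x,Nn,\epsilon))$ balls $B(z,Nn,\delta)$. Each such ball meets at most $2^n$ atoms of $\bigvee_{k<n}f^{-Nk}\mathcal B$. By (T4),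
$$H_\nu\Big(\bigvee_{k<n}f^{-Nk}\mathcal B\Big)\le H_\nu(\xi^{Nn})+n\log2+\log\sup_xr(\delta,Nn,B(x,Nn,\epsilon)).$$
Divide by $n$, let $n\to\infty$, and refine $\mathcal B$: $N\,h(\nu,f)\le N\,h(\nu,f,\xi)+\log2+N\,h_{\rm loc}(f,\epsilon)$. Divide by $N$ and let $N\to\infty$. This is (1).

Now choose $\xi$ with intervals of length at most $\epsilon$ whose interior endpoints are not atoms of $\mu$. The boundaries of the atoms of $\xi^N$ in $[0,1]$ are $\mu$-null by invariance, so $H_{\mu_i}(\xi^N)\to H_\mu(\xi^N)$ as $i\to\infty$. By (1) for $\mu_i$ and $h(\mu_i,f,\xi)\le\frac1NH_{\mu_i}(\xi^N)$ we get $h_{\rm top}(f)\le\frac1NH_\mu(\xi^N)+h_{\rm loc}(f,\epsilon)$. Let $N\to\infty$, then $\epsilon\to0$. $\square$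

If $h_{\rm loc}(f)=0$ (such $f$ are called asymptotically $h$-expansive), the limit is maximal. More generally $\mu\mapsto h(\mu,f)$ is then upper semicontinuous (Misiurewicz, *Topological conditional entropy*, Studia Math. 55 (1976)). But if $0<h_{\rm loc}(f)<h_{\rm top}(f)$, Lemma B only says that the limit has entropy at least $h_{\rm top}(f)-h_{\rm loc}(f)>0$. This is the exact point where the approach stops: the hypothesis gives *positive* entropy of the limit and nothing more.

Read backwards, this suggests a shape for a counterexample: a system of positive entropy at large scale, on top of which small oscillations add an entropy $b$ that gets lost in the limit. The next section shows how such a loss can be made unavoidable.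

## 3. Loop systems whose entropy is approached but not attained

Consider a toy model. A system starts at a base and returns to it along *loops*. Loop $\ell$ has length $|\ell|$, and there are $g_n$ loops of length $n$. Choose successive loops independently, loop $\ell$ with probability $q(\ell)$, with finite mean length $\bar n=\sum q(\ell)|\ell|$ and finite loop entropy. By Abramov's formula the entropy per unit time is $h=\frac1{\bar n}\sum_\ell-q(\ell)\log q(\ell)$. For any $a$ with $\zeta=\sum_\ell e^{-a|\ell|}=\sum_ng_ne^{-an}<\infty$, Jensen's inequality gives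
$$\sum_\ell-q(\ell)\log q(\ell)=a\bar n+\sum_\ell q(\ell)\log\frac{e^{-a|\ell|}}{q(\ell)}\le a\bar n+\log\zeta ,\qquad\text{so}\qquad h\le a+\frac{\log\zeta}{\bar n}.\tag{2}$$
If $\zeta<1$, every such process has $h<a$. If moreover $\frac1n\log g_n\to a$, then using only loops of length $n$ gives entropy $\frac1n\log g_n\to a$: the supremum $a$ is approached by longer and longer loops and not attained. Both happen, for example, for $g_n\approx c\,e^{an}/n^2$ with $c$ small. The factor $n^{-2}$ costs no exponential rate, and it makes the series converge.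

Now bring in local entropy. Suppose that $N$ of the loops of length $m+1$ start in disjoint intervals, each mapped onto $[0,1]$ by $f^{m+1}$, and that orbits using only these loops stay $\epsilon$-close to each other at all times. Then a finer observer sees $N^k$ orbits up to time $k(m+1)$ inside one $\epsilon$-ball. (Section 10 does this in detail.) Such a bundle contributes $\frac{\log N}{m+1}$ to the local entropy. If $h_{\rm loc}$ is to be $b<a$, a bundle of loops that travel together may contain only about $e^{bm}$ loops. The total of $e^{am}$ loops must therefore be distributed over about $e^{(a-b)m}$ bundles with visibly different routes. A horseshoe with $s$ branches provides $s^m$ routes of length $m$. So we want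
$$\text{for each of the } s^m \text{ words } w \text{ of length } m:\quad \text{about } \tfrac{c\,e^{bm}}{m^2}\text{ loops following the route }w,\qquad a=b+\log s.$$
The rest of the lecture realizes this on the interval, smoothly, and proves the analog of (2) for *every* invariant measure.

## 4. The theorem

**Theorem 1.** Let $r\ge1$ be an integer, $s\ge2$ an even integer, and $b>0$ with $se^b>s+3$. Put $a=b+\log s$. There is a $C^r$ map $f:[0,1]\to[0,1]$ with $h_{\rm top}(f)=a$, $h_{\rm loc}(f)=b$, and $h(\mu,f)<a$ for every invariant Borel probability measure $\mu$.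

With $s=2$ and $b=\log3$ we have $se^b=6>5=s+3$. So there is an $f$, of class $C^r$ for any prescribed finite $r$, with $h_{\rm top}(f)=\log6$, $h_{\rm loc}(f)=\log3$ and no measure of maximal entropy. **The conjecture is false.**

**Corollary 2.** For every $\theta\in(0,1)$, every integer $r\ge1$ and every $\tau>0$ there is a $C^r$ interval map without measure of maximal entropy, with $h_{\rm loc}(f)=\theta\,h_{\rm top}(f)$ and $h_{\rm top}(f)>(1-\tau)\frac{\log\|f'\|_\infty}r$.

## 5. The map: a horseshoe, and a staircase with oscillations at every cylinder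

**Step 1: parameters.** The purpose is to fix the number of oscillations so that the loop sum is less than $1$ and the local count is at most $e^{b(m+1)}$. Let
$$p=s+2\ (\text{even}),\qquad A=\{2,\dots,p-1\}\ (|A|=s),\qquad D=2s+2.$$
Choose $c\in(0,1]$ with $\frac{c\pi^2}3<se^b-s-3$ and $2c\le(1-e^{-b})(e^b-1)$. Let $N_0=0$ and $N_m=\lfloor c\,e^{bm}/m^2\rfloor$ for $m\ge1$. Then $N_m\le e^{bm}$, $\frac1m\log N_m\to b$, and
$$p+1+2\sum_{m\ge1}N_me^{-bm}<e^a,\tag{3}$$
$$1+2\sum_{j=1}^mN_j\le e^{b(m+1)}\qquad(m\ge0).\tag{4}$$
For (3): $p+1=s+3$, $e^a=se^b$, and $2\sum N_me^{-bm}\le2c\sum m^{-2}=\frac{c\pi^2}3$. For (4): $2\sum_{j\le m}c\,e^{bj}\le\frac{2c\,e^{bm}}{1-e^{-b}}\le e^{bm}(e^b-1)$, and $1\le e^{bm}$.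

Fix $\eta$ with $0<\eta\le\min\{\frac1{8p},\frac12D^{-r}e^{-br}\}$.

*Example.* For $s=2$, $b=\log3$, $r=1$: $p=4$, $A=\{2,3\}$, $D=6$, and $c=0.3$ is allowed ($\frac{0.3\pi^2}3<0.99$; $0.6\le\frac43$). Then $N_1=N_2=N_3=0$, $N_4=1$, $N_5=2$, $N_6=6$. We may take $\eta=\frac1{36}$.

**Step 2: flat profiles.** These let us glue monotone pieces smoothly. Let $\rho:[0,1]\to[0,1]$ be $C^\infty$, positive on $(0,1)$, equal to $1$ on $[\frac18,\frac78]$, with $\rho$ and all its derivatives zero at $0$ and $1$. Put $\kappa=1/\int\rho\in(1,\frac43]$ and $\psi(t)=\kappa\int_0^t\rho$. Then $\psi$ is an increasing homeomorphism of $[0,1]$, *flat* (all derivatives $0$) at both ends, with $0\le\psi'\le\kappa$. It is affine of slope $\kappa$ on $[\frac18,\frac78]$. Since $\psi(\frac18)\le\frac\kappa8\le\frac16$ and $1-\psi(\frac78)\le\frac16$, we have $\psi([\frac18,\frac78])\supset[\frac14,\frac34]$.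

Let $\beta$ be the $1$-periodic function with $\beta(t)=\psi(2t)$ on $[0,\frac12]$ and $\beta(t)=\psi(2-2t)$ on $[\frac12,1]$. It is $C^\infty$ by flatness, and it goes up from $0$ to $1$ and back down once per period.

**Step 3: $f$ on $[0,\frac78)$.** The purpose is the horseshoe, and dead gaps between its branches. Let $u_1=0$ and $u_j=\frac14+\frac{j-2}{4p}$ for $2\le j\le p$, and $L_j=[u_j,u_j+\eta]$. Since $\eta\le\frac1{8p}$, these are disjoint, and $L_2,\dots,L_p\subset[\frac14,\frac34]$. Let $R=[\frac78,1]$. On $L_j$ put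
$$f(x)=\psi\big(\tfrac{x-u_j}\eta\big)\ (j\text{ odd}),\qquad f(x)=1-\psi\big(\tfrac{x-u_j}\eta\big)\ (j\text{ even}).$$
Then $f_j=f|_{L_j}$ is a monotone homeomorphism $L_j\to[0,1]$. Let $E_j$ be the open gap that follows $L_j$ (before $L_{j+1}$, or before $R$ if $j=p$). Put $f\equiv1$ on $E_j$ for $j$ odd and $f\equiv0$ for $j$ even, and $E=\bigcup_jE_j$. The values match at all endpoints, and by flatness $f$ is $C^\infty$ on $[0,\frac78)$. Also $f(0)=0$.

**Step 4: cylinders.** They are the routes. Put $J_\emptyset=[0,1]$, and for $w=w_1\dots w_m\in A^m$ put $J_w=f_{w_1}^{-1}(J_{\sigma w})$, where $\sigma w=w_2\dots w_m$. So for $m\ge1$, $J_w$ is the set of $x$ with $f^{k-1}x\in L_{w_k}$ for $1\le k\le m$. It follows that $J_w\subset L_{w_1}$, $f(J_w)=J_{\sigma w}$, the map $f^m:J_w\to[0,1]$ is a monotone homeomorphism, and $J_{wj}$ is the part of $J_w$ that $f^m$ maps onto $L_j$. In particular the $J_{wj}$, $j\in A$, are disjoint intervals in the interior of $J_w$.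

*Lengths.* On $f_j^{-1}([\frac14,\frac34])$ the map $f_j$ is affine of slope $\pm\kappa/\eta$. If $m\ge2$, then $J_{\sigma w}\subset L_{w_2}\subset[\frac14,\frac34]$, so $|J_w|=\frac\eta\kappa|J_{\sigma w}|\le\eta|J_{\sigma w}|$. Since $|J_j|=\eta$,
$$|J_w|\le\eta^m\qquad(w\in A^m,\ m\ge0).\tag{5}$$
*Example.* For $A=\{2,3\}$: $f_2$ is decreasing, so inside $J_2$ the order is $J_{23}<J_{22}$. $f_3$ is increasing, so inside $J_3$ the order is $J_{32}<J_{33}$.

**Step 5: $f$ on $R$.** The purpose is to go up from $0$ to $1$ by a staircase that passes through every cylinder $J_w$ once, and to insert $N_m$ oscillations across $J_w$ when it gets there. For $w\in A^m$ we define intervals $Q_w\subset R$ with $|Q_w|=D^{-m}/8$, $Q_\emptyset=R$, and $f$ on $Q_w$ so that $f(Q_w)=J_w$, with value $\min J_w$ at the left end and $\max J_w$ at the right end. Divide $Q_w$ into $D=2s+2$ equal consecutive slots, and let $J_{wj_1}<\dots<J_{wj_s}$ be the intervals $J_{wj}$, $j\in A$, in increasing order.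

* *Slot $1$ (oscillation).* Let $P_w=[x_w,x_w+\ell_w]$ be its middle third, $\ell_w=D^{-m-1}/24$. Put $f(x)=\min J_w+|J_w|\,\beta\big(N_m\frac{x-x_w}{\ell_w}\big)$ on $P_w$, and $f=\min J_w$ on the rest of the slot. If $N_m\ge1$, then $P_w$ splits into $2N_m$ consecutive *legs*, each mapped homeomorphically onto $J_w$.
* *Slot $2i+1$, $1\le i\le s$ (recursion).* It is $Q_{wj_i}$.
* *Slot $2i$, $1\le i\le s+1$ (transition).* Here $f$ is the affinely rescaled $\psi$ going from $\max J_{wj_{i-1}}$ (from $\min J_w$ if $i=1$) to $\min J_{wj_i}$ (to $\max J_w$ if $i=s+1$).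

If $x\in\bigcap_mQ_{w_1\dots w_m}$ for an infinite sequence $w_1w_2\dots$, let $f(x)$ be the unique point of $\bigcap_mJ_{w_1\dots w_m}$. At the ends of $R$: $f(\frac78)=\min J_\emptyset=0$ and $f(1)=\max J_\emptyset=1$.

In the numerical example, the first oscillations appear at level $4$. Each of the $16$ words $w\in A^4$ has one $P_w$ with two legs, and level $5$ has $32$ words with four legs each.

**Step 6: $f$ is $C^r$.** We approximate by finite levels. Let $f_{(m)}$ equal $f$ on $[0,\frac78)$, be given on $R$ by the recipe at levels $<m$, and on each $Q_w$ with $|w|=m$ be the rescaled $\psi$ from $\min J_w$ to $\max J_w$. All its finitely many pieces are flat at their ends, and at $\frac78$ the value $0$ matches $f\equiv0$ on $E_p$ (here we use that $p$ is even). So $f_{(m)}$ is $C^\infty$.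

The difference $f_{(m+1)}-f_{(m)}$ is supported in $\bigcup_{|w|=m}Q_w$, and on $Q_w$ both functions take values in $J_w$. So its sup norm is at most $\eta^m$. For $1\le k\le r$, the pieces of the two functions on $Q_w$ are rescalings of $\psi$ with height at most $\eta^m$ over a length at least $D^{-m-1}/8$, and on $P_w$ a rescaled $\beta$ of height at most $\eta^m$ and frequency $N_m/\ell_w=24D^{m+1}N_m$. So the $k$-th derivatives of both are bounded on $Q_w$ by
$$C_r\,\eta^m\big(24D^{m+1}\max(1,N_m)\big)^k\le C_r(24D)^r\big(\eta D^re^{br}\big)^m\le C_r(24D)^r2^{-m},$$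
where $C_r$ depends only on $\psi,\beta,r$. We used $N_m\le e^{bm}$ and the choice of $\eta$. Hence $(f_{(m)})$ is Cauchy in $C^r$. Its limit is $f$: at a point in no infinite nest of $Q$'s, $f_{(m)}$ is eventually equal to $f$. At a point of $\bigcap_mQ_{w_1\dots w_m}$ we have $f_{(m)}(x)\in J_{w_1\dots w_m}$, which shrinks to $f(x)$. So $f\in C^r$, and $f$ maps $[0,1]$ into $[0,1]$.

## 6. Monotone pieces and forced itineraries

Let $W=\{w\in A^m:m\ge1,\ N_m\ge1\}$, $P=\bigcup_{w\in W}P_w$ and $R_0=R\setminus P$. The $P_w$ are pairwise disjoint, since the slot $1$ of $Q_w$ is disjoint from the slots that contain the next $Q_{wj}$. A point lying in two legs is assigned to the left one, so the legs are disjoint intervals.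

**The function $g$.** Let $g:R\to[0,1]$ be $f$ on $R_0$ and $\min J_w$ on $P_w$, $w\in W$. This is the staircase without its oscillations. It is nondecreasing: omit the oscillations in $f_{(m)}$; what remains on $R$ is built from constants and increasing $\psi$'s with matching ends, so it is nondecreasing, and these functions converge uniformly to $g$. In particular $f|_{R_0}=g|_{R_0}$ is nondecreasing.

**(F1)** *$L_1,\dots,L_p,R$ are pairwise disjoint compact sets with complement $E$. On each $E_j$ the map $f$ is constant with value $0$ or $1$. Moreover $f(0)=0$, $f(1)=1$, $0\in L_1$, $1\in R$.* So an orbit that enters $E$ is afterwards frozen at a fixed point outside $E$.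

**(F2)** *If $w\in W$, $|w|=m$, $y\in P_w$, then $f^ky\in J_{\sigma^{k-1}w}\subset L_{w_k}$ for $1\le k\le m$. Moreover $f^{m+1}$ maps each leg of $P_w$ homeomorphically onto $[0,1]$.* Indeed $f$ maps each leg onto $J_w$, and $f^m:J_w\to[0,1]$ is a homeomorphism. In words: after choosing an oscillation of level $m$, the orbit pays with $m$ forced steps.

**Lemma C (itineraries).** Let $G:[0,1]\to[0,1]$ be continuous and $K_1,\dots,K_M$ pairwise disjoint compact subsets with $G(K_i)=[0,1]$. Every finite or infinite sequence $i_0i_1\dots$ is realized by some $y$ with $G^ty\in K_{i_t}$ for all $t$. If $M\ge2$, $2\epsilon<\min_{i\ne j}d(K_i,K_j)$, and two points have different itineraries of length $k$, then no $(\epsilon,k)$-ball of $G$ contains both.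

*Proof.* The compact set $K(i_0\dots i_{k-1})=\{y:G^ty\in K_{i_t},\,t<k\}$ equals $K_{i_0}\cap G^{-1}(K(i_1\dots i_{k-1}))$ for $k\ge2$, and it is nonempty by induction because $G(K_{i_0})=[0,1]$. For infinite sequences, intersect the nested compact sets. For the last claim: at a time $t<k$ where the itineraries differ, the two points are more than $2\epsilon$ apart, while in one $(\epsilon,k)$-ball they would be at most $2\epsilon$ apart. $\square$

## 7. Lower bound: $h_{\rm top}(f)\ge a$

The purpose is to see the $s^mN_m$ loops of length $m+1$ as a horseshoe. Let $N_m\ge1$. In each $P_w$, $w\in A^m$, take the $N_m$ odd-numbered legs as closed intervals. No two of them are adjacent. Altogether we have $M=N_ms^m\ge2$ pairwise disjoint compact intervals $K_i$, and $f^{m+1}(K_i)=[0,1]$ by (F2). By Lemma C with $G=f^{m+1}$, covering $[0,1]$ by $(\epsilon,k)$-balls of $G$ needs at least $M^k$ balls when $\epsilon$ is small. With (T1), $(m+1)h_{\rm top}(f)=h_{\rm top}(f^{m+1})\ge\log(N_ms^m)$. Divide by $m+1$ and let $m\to\infty$: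
$$h_{\rm top}(f)\ge b+\log s=a.$$

## 8. Every invariant measure has entropy less than $a$

Let $\mu$ be an invariant Borel probability measure. The plan is the computation (2), but with the independence of loops replaced by a weight on the atoms of a partition.

**Step 1: remove the gaps.** By (F1), if $f^ix\in E$ then $f^jx\in\{0,1\}$, so $f^jx\notin E$, for all $j>i$. So the sets $f^{-i}E$, $i\ge0$, are pairwise disjoint with equal measure, and $\mu(E)=0$. The set $X'$ of points whose forward orbit avoids $E$ has full measure, and $f(X')\subset X'$. All partitions below are on $X'$.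

**Step 2: the case $\mu(R)=0$.** Here only the $p$ horseshoe branches matter. Then $\mathcal L=\{L_1,\dots,L_p\}$ is a partition mod $\mu$, and on each atom of $\mathcal L^n$ all $f^k$, $k<n$, are monotone. For a partition $\mathcal B$ of $[0,1]$ into $q$ intervals, Lemma A and (T4) give $H_\mu(\mathcal B^n)\le H_\mu(\mathcal L^n)+\log(nq)\le n\log p+\log(nq)$. Hence $h(\mu,f,\mathcal B)\le\log p$, and by (T3) and (3), $h(\mu,f)\le\log p<a$.

From now on $\mu(R)>0$.

**Step 3: reduce to a countable partition.** Let $\gamma$ be the partition with atoms $L_1,\dots,L_p$, $R_0$, and the legs of all $P_w$, $w\in W$. On each atom $f$ is weakly monotone, so on each atom of $\gamma^n$ all $f^k$, $k<n$, are weakly monotone. We shall show that $H_\mu(\gamma^n)<\infty$. Then Lemma A and (T4) give $H_\mu(\mathcal B^n)\le H_\mu(\gamma^n)+\log(nq)$ for interval partitions $\mathcal B$ with $q$ elements, and refining $\mathcal B$,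
$$h(\mu,f)\le\limsup_{n\to\infty}\tfrac1nH_\mu(\gamma^n).\tag{6}$$

**Step 4: describe the atoms of $\gamma^n$ by loops.** Let $\Theta$ be the set of *types*: type $0$ (for $R_0$), with $|0|:=0$, and the pairs $\theta=(w,\text{leg})$ with $w\in W$, with $|\theta|:=|w|$. Let $x\in X'$, and let $t_1<\dots<t_l$ be the times $k<n$ with $f^kx\in R$ (possibly $l=0$). Put $t_{l+1}=n$. The atom of $\gamma^n$ containing $x$ is determined by

* the word $v_0\in\{1,\dots,p\}^{k_0}$ of indices of the $L_j$ visited before $t_1$,
* the types $\theta_i\in\Theta$ of $f^{t_i}x$, $1\le i\le l$,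
* the words $v_i\in\{1,\dots,p\}^{k_i}$ of indices of the $L_j$ visited strictly between $t_i$ and $t_{i+1}$.

Here
$$n=k_0+\sum_{i=1}^l(k_i+1).\tag{7}$$
By (F2), if $\theta_i=(w,\text{leg})$ and $i<l$, then the next $|w|$ steps avoid $R$, so $|w|\le k_i$ and $w$ is a prefix of $v_i$. If $i=l$, the window may end too early: either $w$ is a prefix of $v_l$, or $|w|>k_l$ and $v_l$ is a prefix of $w$. The *overshoot* is
$$\omega_n=\max(0,|\theta_l|-k_l),\qquad\omega_n=0\text{ if }l=0.$$
Both $l$ and $\omega_n$ are constant on atoms of $\gamma^n$.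

**Step 5: weigh the atoms.** We give each loop the weight $e^{-a\cdot\text{length}}$, normalized by the total loop sum
$$\zeta=\frac{1+2\sum_{m\ge1}N_me^{-bm}}{e^a-p}.$$
By (3), $0<\zeta<1$. To each nonempty atom $C$ of $\gamma^n$ assign
$$\pi(C)=e^{-a(n+\omega_n)}\zeta^{-l}>0 .$$
We claim
$$\sum_C\pi(C)\le C_1(n+1)^2,\qquad C_1=\frac1{1-pe^{-a}}.\tag{8}$$
By (7), for $l\ge1$ the weight is the product of $e^{-ak_0}$, of $\zeta^{-1}e^{-a(k_i+1)}$ for $i<l$, and of $\zeta^{-1}e^{-a(\max(k_l,|\theta_l|)+1)}$. Sum each factor over all possibilities, ignoring the constraint (7), which only enlarges the sum.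

* The sum of $e^{-ak_0}$ over all words $v_0$ is at most $\sum_kp^ke^{-ak}=C_1$.
* For $i<l$ write $v_i=wu$ ($w$ empty for type $0$), with $|u|=k$. There are $s^m$ words $w$ of length $m$, with $2N_m$ legs each, and $s^me^{-am}=e^{-bm}$. So the sum of $e^{-a(k_i+1)}$ over all $(\theta_i,v_i)$ is at most
$$\sum_{k\ge0}p^ke^{-a(k+1)}\Big(1+\sum_{m\ge1}s^m\,2N_m\,e^{-am}\Big)=\frac1{e^a-p}\Big(1+2\sum_{m\ge1}N_me^{-bm}\Big)=\zeta .$$
 After multiplication by $\zeta^{-1}$, each such factor contributes at most $1$.
* For $i=l$, pairs with $|\theta_l|\le k_l$ contribute at most $\zeta$ in the same way. If $|\theta_l|=m>k_l$, then $v_l$ is determined by $w$ and $k_l\in\{0,\dots,n-1\}$. These pairs contribute at most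
$$n\sum_{m\ge1}s^m\,2N_m\,e^{-a(m+1)}=n\,e^{-a}\,2\sum_{m\ge1}N_me^{-bm}\le n\zeta,$$
 since $e^{-a}\le\frac1{e^a-p}$. After multiplication by $\zeta^{-1}$ the factor contributes at most $n+1$.

So for each $l\ge1$ the sum is at most $C_1(n+1)$, and for $l=0$ it is at most $C_1$. There are $n+1$ values of $l$, which proves (8).

**Step 6: from weights to entropy.** Put $S=\sum_C\pi(C)$. From $\log t\le\frac tS-1+\log S$ with $t=\pi(C)/\mu(C)$, multiplied by $\mu(C)$,
$$-\mu(C)\log\mu(C)\le-\mu(C)\log\pi(C)+\frac{\pi(C)}S-\mu(C)+\mu(C)\log S .$$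
Here $-\log\pi(C)=a(n+\omega_n)+l\log\zeta$ with $0\le l\le n$, so the right side is summable if $\int\omega_n\,d\mu<\infty$. Summing over atoms with $\mu(C)>0$, and using (8),
$$H_\mu(\gamma^n)\le an+a\int\omega_n\,d\mu+\log\zeta\int l\,d\mu+\log\big(C_1(n+1)^2\big).\tag{9}$$
By invariance $\int l\,d\mu=n\,\mu(R)$.

**Step 7: the overshoot is finite and $o(n)$.** This is the only place where an infinite supply of long loops could hurt. Let $\Lambda(y)=|w|$ if $y\in P_w$ with $w\in W$, and $\Lambda(y)=0$ otherwise. If $\Lambda(y)\ge k\ge1$, then $y\in R$ and, by (F2), $f^iy\notin R$ for $1\le i\le k$. Hence for $N\ge1$ the sets $f^{-(N-k)}\{\Lambda\ge k\}$, $1\le k\le N$, are pairwise disjoint: on the $k$-th one, the last visit to $R$ at a time $\le N$ occurs at time exactly $N-k$. So $\sum_{k=1}^N\mu(\Lambda\ge k)\le1$ for all $N$, that is,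
$$\int\Lambda\,d\mu=\sum_{k\ge1}\mu(\Lambda\ge k)\le1 .$$
If $\omega_n(x)>0$, put $j=k_l\in\{0,\dots,n-1\}$. Then $t_l=n-1-j$ and $\omega_n(x)=\Lambda(f^{n-1-j}x)-j$. Therefore
$$\int\omega_n\,d\mu\le\sum_{j=0}^{n-1}\int\big(\Lambda\circ f^{n-1-j}-j\big)^+d\mu=\sum_{j=0}^{n-1}\int(\Lambda-j)^+d\mu .$$
Each term is at most $1$, so the sum is finite. By dominated convergence $\int(\Lambda-j)^+d\mu\to0$ as $j\to\infty$, so by Cesàro averaging $\frac1n\int\omega_n\,d\mu\to0$.

**Step 8: conclusion.** By Step 7, (9) holds and $H_\mu(\gamma^n)<\infty$. Divide (9) by $n$ and use (6):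
$$h(\mu,f)\le a+\mu(R)\log\zeta<a .$$
Compare with (2): $\mu(R)$ plays the role of the inverse mean loop length. With Step 2, $h(\mu,f)<a$ for every invariant $\mu$. By (T2), $h_{\rm top}(f)\le a$, and with Section 7, $h_{\rm top}(f)=a$. So no invariant measure attains $h_{\rm top}(f)$.

## 9. Upper bound: $h_{\rm loc}(f)\le b$

An $\epsilon$-ball fixes the route in $\{L_1,\dots,L_p,R\}$. What remains free is the choice of legs, and (4) counts those. Choose $\epsilon_0>0$ such that $L_1,\dots,L_p,R$ are at pairwise distance greater than $2\epsilon_0$. Fix $\epsilon\le\epsilon_0$, $\delta\in(0,1)$, $x\in[0,1]$, $n\ge1$, and put $S=B(x,n,\epsilon)$. Choose $M=M(\delta)\ge1$ with $\eta^M\le\frac\delta4$.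

**Step 1: the route is determined.** For $y\in S$ let $T(y)$ be the least $k<n$ with $f^ky\in E$, and $T(y)=n$ if there is none. For $k<T(y)$ the point $f^ky$ lies in a member of $\{L_1,\dots,L_p,R\}$ that meets $[f^kx-\epsilon,f^kx+\epsilon]$, and by the choice of $\epsilon_0$ there is at most one such member. So all $y\in S$ with the same $T(y)=T$ have the same route up to time $T$. Fix $T$ and, if $T<n$, the component $E_e$ that contains $f^Ty$. There are at most $(n+1)p$ choices. Let $t_1<\dots<t_l$ be the times $k<T$ when the route is in $R$, put $t_{l+1}=T$ and $k_i=t_{i+1}-t_i-1$, and let $v_i\in\{1,\dots,p\}^{k_i}$ be the word of the $L$'s visited strictly between $t_i$ and $t_{i+1}$. All these are now fixed.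

**Step 2: count the types, with a cutoff at the end.** For $i<l$, and for $i=l$ if $T<n$, the type of $y$ at time $t_i$ is "$0$" if $f^{t_i}y\in R_0$ and ($w$, leg) if $f^{t_i}y\in P_w$, $w\in W$. In the latter case, by (F2), neither $R$ nor $E$ is visited at the times $t_i+1,\dots,t_i+|w|$. So $|w|\le k_i$ and $w$ is a prefix of the fixed word $v_i$. By (4) the number of possible types is at most
$$1+2\sum_{j\le k_i}N_j\le e^{b(k_i+1)} .$$
For $i=l$ and $T=n$ the word $w$ may be arbitrarily long, and there would be infinitely many types. But legs of a level far beyond $k_l$ need not be told apart at precision $\delta$, so we merge them with type $0$: the type is "$0$" if $f^{t_l}y\in R_0$, or if $f^{t_l}y\in P_w$ with $w\in W$ and $|w|>k_l+M$. It is ($w$, leg) if $f^{t_l}y\in P_w$ with $w\in W$ and $|w|\le k_l+M$. By (F2), $w$ is a prefix or an extension of $v_l$. Since $2N_m\le e^{b(m+1)}$ by (4), the number of types is at most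
$$1+2\sum_{j\le k_l}N_j+\sum_{j=1}^Ms^j\,2N_{k_l+j}\le C_\delta\,e^{b(k_l+1)},\qquad C_\delta=1+Ms^Me^{bM}.$$
Since $\sum_{i\ge1}(k_i+1)\le T\le n$, there are at most $C_\delta e^{bn}$ sequences of types.

**Step 3: monotone models of the iterates.** Let $Y$ be the set of $y\in S$ with given $T$, $e$ and types. Put $\varphi_k=f^k|_Y$ for $0\le k<n$, with one exception: if $T=n$, $l\ge1$ and the last type is "$0$", then
$$\varphi_{t_l+k}=f^{k-1}\circ g\circ f^{t_l}|_Y\qquad(1\le k\le k_l).$$
*Each $\varphi_k$ is weakly monotone.* Induct on $k$. Up to time $T$, in the unexceptional situation, one applies $f$ on an $L_j$, on $R_0$, or on one leg, where it is monotone. If $T<n$, then $f^T(Y)\subset E_e$, and $\varphi_k$ is constant for $k>T$ by (F1). In the exceptional case one applies the nondecreasing $g$ on $R$ at time $t_l$, and afterwards $f$. For this last part we need $\varphi_{t_l+k}(Y)\subset L_{(v_l)_k}$ for $1\le k\le k_l$. If $f^{t_l}y\in R_0$, then $g=f$ there, and this is the definition of $v_l$. If $f^{t_l}y\in P_w$ with $|w|>k_l+M$, then $g(f^{t_l}y)=\min J_w\in J_w$,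 so $\varphi_{t_l+k}(y)\in J_{\sigma^{k-1}w}\subset L_{w_k}$, and $w_k=(v_l)_k$ because by (F2) the true orbit satisfies $f^{t_l+k}y\in L_{w_k}$.

*$|\varphi_k-f^k|\le\frac\delta4$ on $Y$.* The two differ only if $f^{t_l}y\in P_w$ with $|w|>k_l+M$. Then at time $t_l+k$ with $1\le k\le k_l$ both values lie in $J_{\sigma^{k-1}w}$, which by (5) has length at most $\eta^{|w|-k+1}\le\eta^M\le\frac\delta4$.

**Step 4: cover.** Partition $[0,1]$ into $q=\lceil2/\delta\rceil$ intervals of length at most $\frac\delta2$. By Lemma A, $Y$ splits into at most $nq$ pieces on which every $\varphi_k$ varies by at most $\frac\delta2$, hence every $f^k$ by at most $\frac\delta2+2\cdot\frac\delta4=\delta$. Each nonempty piece lies in the $(\delta,n)$-ball around any of its points. Therefore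
$$\sup_xr\big(\delta,n,B(x,n,\epsilon)\big)\le(n+1)\,p\;C_\delta e^{bn}\;n\lceil2/\delta\rceil ,$$
and $h_{\rm loc}(f,\epsilon)\le b$ for all $\epsilon\le\epsilon_0$. So $h_{\rm loc}(f)\le b<a=h_{\rm top}(f)$. Together with Section 8, this disproves the conjecture.

## 10. Lower bound: $h_{\rm loc}(f)\ge b$

The purpose is to show that the loops through one $P_w$ form a bundle that travels together at precision $\epsilon$. Fix $\epsilon>0$ and $w\in A^m$ with $N_m\ge1$. Let $K_1,\dots,K_{N_m}$ be the odd legs of $P_w$ (closed), $G=f^{m+1}$, and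
$$X_w=\Big\{y:\ G^ky\in\bigcup_iK_i\ \text{ for all }k\ge0\Big\}.$$
**Step 1: $X_w$ is $\epsilon$-thin along its orbit.** For $y\in X_w$ and $k\ge0$ we have $f^{k(m+1)}y\in P_w$, and for $1\le j\le m$, by (F2),
$$f^{k(m+1)+j}y\in U_j:=J_{\sigma^{j-1}w}\cap f^{-(m+1-j)}(P_w).$$
Here $U_m=f_{w_m}^{-1}(P_w)$. As $m\to\infty$ its diameter tends to $0$, because $|P_w|\to0$ and the finitely many maps $f_j^{-1}$ are uniformly continuous. For $j<m$, $U_j=f_{w_j}^{-1}(U_{j+1})$ with $U_{j+1}\subset L_{w_{j+1}}\subset[\frac14,\frac34]$, where $f_{w_j}^{-1}$ is affine with slope of absolute value $\frac\eta\kappa<1$. So $\operatorname{diam}U_j\le\operatorname{diam}U_m$. Hence there is $m(\epsilon)$ such that for $m\ge m(\epsilon)$ all of $P_w,U_1,\dots,U_m$ have diameter at most $\epsilon$, and then $X_w\subset B(x,n,\epsilon)$ for all $x\in X_w$ and all $n$.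

**Step 2: $X_w$ is rich.** By (F2), $G(K_i)=[0,1]$. By Lemma C all $N_m^k$ itineraries of length $k$ are realized in $X_w$. An $(\delta,k(m+1))$-ball of $f$ is contained in a $(\delta,k)$-ball of $G$. So $r(\delta,k(m+1),X_w)\ge N_m^k$ if $2\delta<\min_{i\ne j}d(K_i,K_j)$. (If $N_m=1$ this is trivial.)

**Step 3: conclusion.** For each $\epsilon$, $h_{\rm loc}(f,\epsilon)\ge\frac{\log N_m}{m+1}$ for all $m\ge m(\epsilon)$ with $N_m\ge1$. The right side tends to $b$, so $h_{\rm loc}(f)\ge b$. With Section 9, $h_{\rm loc}(f)=b$. This completes the proof of Theorem 1. $\blacksquare$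

## 11. Prescribed ratio $h_{\rm loc}/h_{\rm top}$ and the size of $f'$

We prove Corollary 2. Fix $\theta$, $r$, $\tau$, and keep the profile $\rho$, hence $\kappa$, the same for all $s$.

**Step 1: the ratio.** Let $s$ be even and $b=\frac\theta{1-\theta}\log s$. Then $a=b+\log s=\frac{\log s}{1-\theta}=\frac b\theta$. For $s$ large, $se^b=s^{1/(1-\theta)}>s+3$. So Theorem 1 applies and gives $h_{\rm loc}(f)=\theta\,h_{\rm top}(f)$ without measure of maximal entropy.

**Step 2: the choice of $\eta$.** Take $\eta=\frac12D^{-r}e^{-br}$, the largest value that smoothness allows. Since $e^b=s^{\theta/(1-\theta)}\to\infty$, $D^re^{br}\ge De^b$ and $p<D$, for $s$ large we have $\eta\le\frac1{8p}$ (as soon as $e^b\ge4$) and $\eta\le\frac1{48D}$ (as soon as $e^b\ge24$). Also $\eta De^b\le\frac12$.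

**Step 3: $\|f'\|_\infty=\kappa/\eta$.** We check each part of $[0,1]$.

* On $\bigcup L_j$: $\sup|f'|=\kappa/\eta$. On $E$: $f'=0$.
* On a transition slot of $Q_w$, $|w|=m$: $|f'|\le\kappa\eta^m\cdot8D^{m+1}=8\kappa D(\eta D)^m\le8\kappa D\le\kappa/\eta$.
* On $P_w$, $|w|=m$: since $|\beta'|\le2\kappa$ and $N_m\le e^{bm}$, $|f'|\le2\kappa\,\eta^me^{bm}\cdot24D^{m+1}=48\kappa D(\eta De^b)^m\le48\kappa D\le\kappa/\eta$.
* On the rest of each slot $1$, $f$ is constant. At a point of $\bigcap_mQ_{w_1\dots w_m}$ we have $f'=0$, since $f_{(m)}\to f$ in $C^1$ and $|f_{(m)}'|\le\kappa\eta^m\cdot8D^m=8\kappa(\eta D)^m\to0$ on $\bigcup_{|w|=m}Q_w$.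

**Step 4: compare.** Hence
$$\frac1r\log\|f'\|_\infty=\frac1r\log\big(2\kappa D^re^{br}\big)=\log(2s+2)+b+\frac{\log2\kappa}r ,$$
while $h_{\rm top}(f)=\log s+b$. The ratio of $h_{\rm top}(f)$ to this quantity tends to $1$ as $s\to\infty$ with $\theta,r$ fixed. So for $s$ large $h_{\rm top}(f)>(1-\tau)\frac{\log\|f'\|_\infty}r$. $\blacksquare$

**Remark.** The range of $\theta$ cannot be extended to $\theta=0$: if $h_{\rm loc}(f)=0$, the entropy map is upper semicontinuous by the theorem of Misiurewicz quoted in Section 2, and so it attains its supremum $h_{\rm top}(f)$ on the compact set of invariant probability measures. In this sense Corollary 2 is sharp in $\theta$.
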